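# Factorial birational subalgebras of $k[Z,T]$ and the Galois action on a boundary curve

## 1. A surface between the affine plane and a completion of $\operatorname{Spec}A$

Fix a perfect field $k$ and a subalgebra $A\subset k[Z,T]$ that is finitely generated over $k$, regular, and **birational**: its quotient field is all of $k(Z,T)$. Put $X=\operatorname{Spec}A$. The inclusion $A\subset k[Z,T]$ gives a birational morphism $\varphi:\mathbb A^2=\operatorname{Spec}k[Z,T]\to X$. The whole lecture turns on one diagram of smooth projective surfaces over $k$,
$$\mathbb P^1_k\xleftarrow{\ p\ }W\xrightarrow{\ \pi\ }V,\qquad \mathbb A^2\subset W,\quad X\subset V \quad\text{(open subschemes)}, \tag{1.1}$$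
in which $p$ extends the coordinate function $Z$, the birational morphism $\pi$ extends $\varphi$, and $\pi$ is an isomorphism over a neighborhood of the boundary $B=V\setminus X$. From it we read off the Picard group of $X$ over $\bar k$, with its Galois action: it is a direct summand of a permutation module. This section builds both. Section 2 says what they are for.

**Conventions.** Since $k$ is perfect, regular means smooth over $k$. A bar, or the word "geometric", means base change to $\bar k$, and $\mathfrak G=\operatorname{Gal}(\bar k/k)$. By flatness $\bar A=A\otimes_k\bar k\subset\bar k[Z,T]$, and $Z,T\in\operatorname{Frac}A$; so $\bar X$ is an integral smooth affine surface with function field $\bar k(Z,T)$, and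
$$\bar A^*=\bar k^* . \tag{1.2}$$
We put $M=\operatorname{Pic}\bar X$. A **completion** of $X$ is a smooth projective $k$-surface $V'$ containing $X$ as an open subscheme; its boundary is $B'=V'\setminus X$. "Component" of a boundary always means geometric component, and $\mathbb Z[B']$ is the free abelian group on the components of $\bar B'$. All function fields are identified with $k(Z,T)$, and birational morphisms induce the identity on it. A completion $V'$ is *dominated by $W$* if there is a birational morphism $\psi:W\to V'$.

We use these textbook facts, where $Y$ is a smooth projective surface over $\bar k$.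

* (F1) If $U\subset Y$ is open and dense and $C_1,\dots,C_s$ are the curves in $Y\setminus U$, then $\mathcal O(U)^*/\bar k^*\to\bigoplus\mathbb ZC_i\to\operatorname{Pic}Y\to\operatorname{Pic}U\to0$ is exact, and the kernel of the middle map is exactly the image of the units. If $U$ is affine, $Y\setminus U$ has pure dimension 1.
* (F2) A birational morphism $\sigma:Y'\to Y$ is a composite of point blow-ups. If $e_i\in \operatorname{Pic}Y'$ are the total transforms of the exceptional curves, then $\operatorname{Pic}Y'=\sigma^*\operatorname{Pic}Y\perp\bigoplus\mathbb Ze_i$ with $e_i\cdot e_j=-\delta_{ij}$, and $K_{Y'}=\sigma^*K_Y+\sum e_i$. Moreover $\sigma^*x\cdot y=x\cdot\sigma_*y$, $\sigma_*\sigma^*=\mathrm{id}$ and $\sigma_*e_i=0$. Over $k$, one blows up closed points; since $k$ is perfect, a closed point becomes over $\bar k$ a $\mathfrak G$-orbit of distinct points.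
* (F3) A $(-1)$-curve (smooth, rational, square $-1$) is contracted by a blow-up of a smooth projective surface. Contracting a $\mathfrak G$-orbit of disjoint $(-1)$-curves is unique and projective, so it descends to $k$.
* (F4) Adjunction: $2p_a(C)-2=C^2+K_Y\cdot C$. Riemann–Roch: $\chi(x)=\chi(\mathcal O_Y)+\frac12(x^2-K_Y\cdot x)$.
* (F5) Hodge index: the form on $\operatorname{Num}(Y)\otimes\mathbb R$ has signature $(1,\rho-1)$. So if $x^2>0$, the form is negative definite on $x^\perp$; and a totally isotropic subspace has dimension at most 1.
* (F6) If $Y$ is rational, then $\operatorname{Pic}Y=\operatorname{Num}Y$ is a free lattice, unimodular for the intersection form, and $H^1(\mathcal O_Y)=0$. This applies to $\bar V'$ for every completion $V'$ of $X$.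
* (F7) Let $C_1,\dots,C_s$ be distinct curves with negative definite intersection matrix, and let $n=\sum n_iC_i$ with $n_i\in\mathbb Q$ satisfy $n\cdot C_i\le0$ for all $i$. Then $n\ge0$. Indeed write $n=n^+-n^-$ with $n^\pm\ge0$ without common components. Then $0\ge n\cdot n^-=n^+\cdot n^--(n^-)^2\ge-(n^-)^2\ge0$, so $(n^-)^2=0$ and $n^-=0$.

**Step 1.1 (the surfaces).** *This step constructs (1.1).* Take the closure of $X$ in some projective space, normalize it, and resolve its finitely many singular points, which lie outside $X$. This gives a completion $V_0$ of $X$. The rational map $(\varphi,Z):\mathbb P^2\dashrightarrow V_0\times\mathbb P^1$ is defined on $\mathbb A^2$. Eliminating its indeterminacy by blow-ups of closed points outside $\mathbb A^2$, we get a smooth projective $W\supset\mathbb A^2$ with morphisms $\pi_0:W\to V_0$ extending $\varphi$ and $p:W\to\mathbb P^1_k$ extending $Z$.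

The map $\pi_0$ may fail to be an isomorphism over the boundary of $V_0$, and we repair this by changing $V_0$. Let $S\subset X$ be the finite set of closed points of $X$ over which $\pi_0$ is not an isomorphism. The open sets $X$ and $V_0\setminus S$ cover $V_0$ and intersect in $X\setminus S$, over which $\pi_0$ is an isomorphism. Glue the $V_0$-schemes $X$ and $W\setminus\pi_0^{-1}(S)$ along $X\setminus S$, and call the result $V$. Over each of the two open sets the map $V\to V_0$ is proper, and properness is local on $V_0$; so $V$ is a smooth proper surface, hence projective, and it contains $X$. The map $\pi_0$ factors through $\pi:W\to V$: use $\pi_0$ over $X$ and the identity on $W\setminus\pi_0^{-1}(S)$; these agree on the overlap. By construction $\pi$ is an isomorphism over $V\setminus S$, which is a neighborhood of $B=V\setminus X$.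

We identify $B$ with $\pi^{-1}(B)\subset W$ and put $D=W\setminus\mathbb A^2$. Both are of pure dimension 1 by (F1). Since $\pi$ maps $\mathbb A^2$ into $X$, we have $B\subset D$.

**Step 1.2 (a finite group).** *This step replaces $\mathfrak G$ by a finite group acting on everything in sight.* Since $\operatorname{Pic}\mathbb A^2_{\bar k}=0$ and $\bar k[Z,T]^*=\bar k^*$, (F1) gives $\operatorname{Pic}\bar W=\mathbb Z[D]$, the free group on the components of $\bar D$. Let $G$ be the image of $\mathfrak G$ in the permutation group of these components. It is finite, and $\mathfrak G$ acts on $\operatorname{Pic}\bar W$ through $G$. Let $V'$ be a completion of $X$ dominated by $W$ via $\psi$, with boundary $B'$. By (F1) and (1.2) we have an exact sequence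
$$0\to\mathbb Z[B']\to\operatorname{Pic}\bar V'\to M\to0 , \tag{1.3}$$
and $\psi^*$ embeds $\operatorname{Pic}\bar V'$ equivariantly into $\operatorname{Pic}\bar W$. So $\mathfrak G$ acts through $G$ on $\operatorname{Pic}\bar V'$, on the set of components of $\bar B'$, and on $M$.

**Definition.** A *$G$-lattice* is a finitely generated free abelian group $L$ with linear $G$-action. A *permutation lattice* is one with a basis permuted by $G$, that is, $\bigoplus\mathbb Z[G/G_i]$. An *invertible* lattice is a direct summand, as a $G$-lattice, of a permutation lattice. We write $L^G$ for the invariants and $L_G=L/\langle gx-x\rangle$ for the coinvariants. For $C_2$: the lattice $\mathbb Z[C_2]$ is permutation with $L^G=\mathbb Z(1+g)$ and $L_G=\mathbb Z$. The sign lattice ($\mathbb Z$ with $g=-1$) has $L^G=0$ and $L_G=\mathbb Z/2$; Lemma 3.1(1) will show that it is not invertible.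

**Step 1.3 ($M$ is invertible).** *This step compares the two descriptions of $\operatorname{Pic}\bar W$, by $D$ and by $\pi$.* By (F2), $\operatorname{Pic}\bar W=\pi^*\operatorname{Pic}\bar V\perp\Lambda$, where $\Lambda=\bigoplus\mathbb Ze_i$ and the total transforms $e_i$ of the exceptional curves are permuted by $G$. As $\pi$ is an isomorphism near $B$, the pullback of a component of $B$ is that same component. So $\pi^*$ maps $\mathbb Z[B]\subset\operatorname{Pic}\bar V$ onto $\mathbb Z[B]\subset\mathbb Z[D]$. Dividing by it, and writing $D\setminus B$ for the set of components of $\bar D$ not in $\bar B$, we get an isomorphism of $G$-modules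
$$M\oplus\Lambda\cong\mathbb Z[D\setminus B]. \tag{1.4}$$
So $M$ is an invertible $G$-lattice; in particular it is finitely generated and free. The projection $\mathbb Z[D\setminus B]\to M$ is $C\mapsto[\pi_*C|_{\bar X}]$, because $\pi_*$ kills $\Lambda$ and $\pi_*\pi^*=\mathrm{id}$. Being split over $G$, it induces a surjection $\mathbb Z[D\setminus B]^G\to M^G$. Hence **every class in $M^G$ is represented by a $\mathfrak G$-invariant divisor on $\bar X$.**

Steps 1.1–1.3 use nothing about $\operatorname{Pic}A$. Here are two cases in which everything is visible. In both we write down $V,W,\pi,p$ directly; only the properties listed after (1.1) matter.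

**Example 1.1.** Let $A=k[ZT,T]$, so $X$ is a plane with coordinates $x=ZT$, $y=T$. Take $V=\mathbb P^2\supset X$, so $B$ is the line at infinity. The lines $Z=t$ map to the lines $x=ty$ through the origin. Let $W$ be the blow-up of $V$ at the origin, with exceptional curve $e$, and let $p=x/y$. The plane $\operatorname{Spec}k[Z,T]$ is the chart $x=ZT$, $y=T$ of the blow-up, so $D$ consists of $B$ and the proper transform $L$ of the closure of $y=0$. Here $D\setminus B=\{L\}$ and $\Lambda=\mathbb Ze$, so $M=0$ by ranks in (1.4), as it should be.

**Example 1.2.** Let $P\in k[z]$ be monic and separable of degree $n\ge1$ with $P(0)=0$, and let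
$$A=k[Z,\;ZT,\;P(ZT)/Z]\subset k[Z,T].$$
With $x=Z$, $z=ZT$, $y=P(ZT)/Z$ we have $A\cong k[x,y,z]/(xy-P(z))$: the right side is a 2-dimensional domain mapping onto the 2-dimensional domain $A$. It is smooth, since a singular point would have $x=y=0$ and $P(z)=P'(z)=0$; and $T=z/x$, so $A$ is birational. Let $V=W$ be the blow-up of $\mathbb P^1\times\mathbb P^1$ (coordinates $x,z$) at the points $(0,r)$, $P(r)=0$, with exceptional curves $E_r$, and let $\pi=\mathrm{id}$, $p=x$. Let $L$ be the proper transform of $\{x=0\}$, let $F_\infty=\{x=\infty\}$ and $H=\{z=\infty\}$. The chart of the blow-up of the ideal $(x,P(z))$ in which $x$ generates is $\operatorname{Spec}k[x,z,P(z)/x]=X$, and its complement over the $(x,z)$-plane is $L$. So $B=F_\infty+H+L$. The plane $\operatorname{Spec}k[Z,T]$ is the chart $z=xT$ of the blow-up at $(0,0)$, so $D=B+\sum_{r\ne0}E_r$. Hence $\Lambda=0$ and $M=\mathbb Z[\{r\neq0\}]$: the permutation lattice on the non-zero roots of $P$. Directly: $\operatorname{Pic}\bar V$ has basis $f,H,(E_r)_r$ with $f=F_\infty=L+\sum E_r$, and dividing by $F_\infty,H,L$ leaves $\bigoplus\mathbb ZE_r/\mathbb Z\sum E_r$.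

## 2. Factoriality over $k$, factoriality over $\bar k$, and polynomial rings

The lattice $M$ serves to answer the following question, posed as Question 1 in "A Note On Geometric Factoriality". Three known results, quoted there, surround it.

* (i) (Fujita; Miyanishi–Sugie; Russell in positive characteristic.) If $k$ is algebraically closed, $A\subset k[Z,T]$ is a regular factorial affine $k$-algebra, and $k(Z,T)$ is a separable extension of the quotient field of $A$, then $A$ is a polynomial algebra over $k$.
* (ii) This fails when $k$ is not algebraically closed. In the known counterexamples, however, $[k(Z,T):K]>1$, where $K$ is the quotient field of $A$.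
* (iii) (Russell.) For perfect $k$, if $k[Z,T]$ is a simple (as a ring) birational extension of $A$, then $A$ is a polynomial algebra over $k$.

Question 1 asks: if $k$ is perfect and $A$ is a regular, affine factorial, birational subalgebra of $k[Z,T]$, is $A$ a polynomial algebra over $k$? Here affine means finitely generated as a $k$-algebra, factorial means a unique factorization domain, and $k^{[2]}$ denotes the polynomial algebra in two variables. The answer is yes.

**Theorem 1.** Let $k$ be a perfect field and $A\subset k[Z,T]$ a regular affine factorial birational subalgebra. Then $A\cong k^{[2]}$.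

**Theorem 2.** Let $k$ be perfect and $A\subset k[Z,T]$ a regular affine birational subalgebra. Then $\operatorname{Pic}A$ is a finitely generated free abelian group, and the following are equivalent: (a) $A\cong k^{[2]}$; (b) $A$ is factorial; (c) $\operatorname{Pic}A=0$; (d) $\operatorname{Pic}A$ is torsion; (e) $\operatorname{Pic}(A\otimes_k\bar k)=0$.

Recall that for a regular domain $\operatorname{Pic}$ is the divisor class group, and that a noetherian normal domain is factorial if and only if its class group is $0$. We also use Kambayashi's theorem (*J. Algebra* 35 (1975), 449–456): if $K/k$ is separable algebraic and $K\otimes_kA\cong K^{[2]}$, then $A\cong k^{[2]}$.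

**Lemma 2.1.** The map $\operatorname{Pic}A\to M$ is injective with image $M^G$.

*Proof.* *Injectivity.* If a divisor on $X$ becomes $\operatorname{div}(h)$ over $\bar k$, then $h$ is defined over a finite Galois extension $K/k$, and $\sigma\mapsto h^\sigma/h$ is a cocycle with values in constants, by (1.2), hence in $K^*$. By Hilbert 90 we may multiply $h$ by a constant of $K^*$ so that it lies in $k(X)$. *Image.* The image lies in $M^G$. Conversely, by Step 1.3 a class in $M^G$ is represented by a $\mathfrak G$-invariant divisor on $\bar X$. As $k$ is perfect, a $\mathfrak G$-orbit of prime divisors on $\bar X$, with multiplicity one, is the pullback of a prime divisor on $X$; so the invariant divisor comes from $X$. $\square$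

Everything now rests on one statement, which occupies the rest of the lecture.

**Proposition 2.2.** If $\operatorname{Pic}A=0$, then $M=0$.

*Proof of Theorems 1 and 2 from Proposition 2.2.* By Lemma 2.1 and Step 1.3, $\operatorname{Pic}A$ is a subgroup of the finitely generated free group $M$; so it is finitely generated and free, and (c)$\Leftrightarrow$(d). Since $A$ is regular, (b)$\Leftrightarrow$(c). Clearly (a)$\Rightarrow$(b). Injectivity in Lemma 2.1 gives (e)$\Rightarrow$(c), and Proposition 2.2 is (c)$\Rightarrow$(e). Finally (e)$\Rightarrow$(a): $\bar A$ is regular with trivial Picard group, hence factorial; it is affine over $\bar k$ with quotient field $\bar k(Z,T)$, so (i) applies, the extension in (i) being trivial, and $\bar A\cong\bar k^{[2]}$. As $k$ is perfect, $\bar k/k$ is separable algebraic, and Kambayashi's theorem gives $A\cong k^{[2]}$. Theorem 1 is (b)$\Rightarrow$(a). $\blacksquare$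

In Example 1.2, $\operatorname{Pic}A=M^G$ is free on the $G$-orbits of non-zero roots, so it vanishes only when there are none, that is $n=1$; then $A\cong k[x,y]$, and the theorem is confirmed. What can go wrong without an embedding into $k[Z,T]$ is shown by the next example.

**Example 2.3.** Let $A_0=\mathbb Q[x,y,z]/(xy-z^2+2)$. It is smooth: the gradient $(y,x,-2z)$ vanishes only at the origin, which is not on the surface. It is factorial: $x$ is prime because $A_0/(x)=\mathbb Q(\sqrt2)[y]$, and $A_0[1/x]=\mathbb Q[x,1/x,z]$ is factorial, so Nagata's criterion applies. Over $\bar{\mathbb Q}$ the open set $x\ne0$ has trivial Picard group and units $cx^m$, and $\operatorname{div}(x)=L_++L_-$ with $L_\pm=\{x=0,z=\pm\sqrt2\}$. So the Picard group is $(\mathbb ZL_+\oplus\mathbb ZL_-)/\mathbb Z(L_++L_-)\cong\mathbb Z$, and Galois acts on it through the sign. Thus $A_0$ is regular, affine and factorial, but not a polynomial ring. It is not isomorphic to a birational subalgebra of $\mathbb Q[Z,T]$: otherwise the sign lattice would be invertible by Step 1.3.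

## 3. Invertible lattices without invariants, and the obstruction from non-solvable groups

Assume from now on that $\operatorname{Pic}A=0$. By Lemma 2.1, $M$ is an invertible $G$-lattice with $M^G=0$. A sensible person tries to conclude $M=0$ from this alone. If $M$ were a permutation lattice, this would be immediate, since an orbit sum is a non-zero invariant. For invertible lattices one gets the following.

**Lemma 3.1.** Let $G$ be finite and $L$ an invertible $G$-lattice with $L^G=0$.
(1) $L_G=0$.
(2) If $N\lhd G$ and $G/N$ is solvable, then $L^N=0$.

*Proof.* (1) Let $L$ be a summand of the permutation lattice $P$. Then $L_G$ is a direct summand of $P_G$, which is free on the $G$-orbits of the basis. So $L_G$ is torsion-free. Its rank is $\dim(L\otimes\mathbb Q)_G=\dim(L\otimes\mathbb Q)^G=\operatorname{rk}L^G=0$. Hence $L_G=0$.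

(2) $L^N$ is a direct summand of $P^N$, and $P^N$ is a permutation $G/N$-lattice with basis the $N$-orbit sums. Also $(L^N)^{G/N}=L^G=0$. So it suffices to prove: if $S$ is solvable, $L$ is an invertible $S$-lattice and $L^S=0$, then $L=0$. Use induction on $|S|$; for $S=1$ it is clear. Let $S'\lhd S$ have prime index $p$, and put $L'=L^{S'}$. It is an invertible lattice for $C_p=S/S'$ with $L'^{C_p}=0$, so $L'_{C_p}=0$ by (1), and therefore $(L'/pL')_{C_p}=0$. That is, $I\cdot(L'/pL')=L'/pL'$ for the augmentation ideal $I\subset\mathbb F_p[C_p]$. With $g$ a generator, $I=(g-1)$ and $(g-1)^p=g^p-1=0$, so $I$ is nilpotent and $L'/pL'=0$. As $L'$ is finitely generated and free, $L'=0$. Now $L$ is an invertible $S'$-lattice with $L^{S'}=0$, and $L=0$ by induction. $\square$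

From now on we have
$$M^G=0,\qquad M_G=0. \tag{3.1}$$
If $G$ is solvable, Lemma 3.1(2) with $N=1$ gives $M=0$ and we are done. The exact point where this approach stops is the choice of $S'$: it needs a normal subgroup of prime index, and the congruence argument modulo $p$ has nothing to work with in a non-abelian simple quotient. (We do not claim that the conclusion is false for such groups; only that this argument gives nothing.) And $G$, the group of permutations of all components of $\bar D$, is not under control. In Example 1.2 over $\mathbb Q$ with $P=z(z^5-4z+2)$, it is the Galois group of $z^5-4z+2$. This quintic is irreducible by Eisenstein at $2$. It has exactly three real roots: its only real critical points are $\pm(4/5)^{1/4}$, with a negative value at the positive one and a positive value at the negative one. So the group is $S_5$.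

The way out is to look at the boundary $B$ of $X$ rather than at all of $D$. Let $N\lhd G$ be the kernel of the action of $G$ on the components of the boundary of a completion. Lemma 3.1(2) only needs $G/N$ to be solvable to give $M^N=0$. There remain two tasks:

1. if $G/N$ is solvable, conclude $M=0$ although $N$ may be arbitrary (Section 5);
2. find a completion whose boundary has solvable symmetry, or else prove $M=0$ in another way (Sections 6–10).

Task 1 is lattice theory: when $N$ acts trivially on the boundary, $M$ splits off orthogonally from $\operatorname{Pic}\bar V$ as an even unimodular lattice, and the ruling $p$ forbids this. Task 2 is surface geometry: the fibers of $p$ give a nef class supported on the boundary, and this class forces the boundary to be a very small tree, unless $X$ carries a fibration by affine lines over $k$. Both tasks need the shape of $p$.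

The exact sequence (1.3) gives, for every completion $V'$ dominated by $W$ and every subgroup $N\subset G$ with $M^N=0$,
$$(\operatorname{Pic}\bar V')^N=\mathbb Z[B']^N. \tag{3.2}$$

## 4. The ruling $p:W\to\mathbb P^1$ and the tree $\bar B$

**Definition.** A curve over $\bar k$ is an *SNC tree* of smooth rational curves if its components are smooth rational, two of them meet in at most one point and there transversally, no three pass through a point, and the graph of components and intersection points is a tree. The *valency* of a component is its number of neighbors. In Example 1.2, $\bar B$ is the SNC tree $F_\infty-H-L$, a chain, and $H$ has valency 2.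

**Step 4.1 ($\bar B$ is connected).** *This is the "one end" property of an affine surface.* Let $\bar X\subset\mathbb A^n$ be closed, and let $X''$ be the normalization of its closure in $\mathbb P^n$; it contains $\bar X$, which is normal. Then $X''\setminus\bar X$ is the support of an effective ample divisor, the pullback of the hyperplane at infinity under a finite morphism. Hence it is connected (Hartshorne, *Algebraic Geometry*, III.7.9). Let $Y$ be the normalized closure of the diagonal of $\bar X$ in $X''\times\bar V$. The graph of $\bar X\hookrightarrow\bar V$ is closed in $\bar X\times\bar V$, so the preimage of $\bar X$ under $Y\to X''$ is $\bar X\subset Y$; by symmetry so is its preimage under $Y\to\bar V$. By Zariski's main theorem $Y\to X''$ has connected fibers. It is closed and surjective, so the preimage $Y\setminus\bar X$ of the connected set $X''\setminus\bar X$ is connected. It maps onto $\bar V\setminus\bar X=\bar B$.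

**Step 4.2 (the section $H$).** *We find the one component of $D$ that is not in a fiber of $p$, and show that it lies in $B$.* The generic fiber of $p$ is a regular projective curve over $k(Z)$ with function field $k(Z)(T)$, so it is $\mathbb P^1_{k(Z)}$; it meets $\mathbb A^2$ in $\mathbb A^1_{k(Z)}$. The same holds over $\bar k$. The complement is one rational point, so exactly one component $H$ of $\bar D$ is horizontal, it is birational over $\mathbb P^1$, hence a section of $p$, and it is $\mathfrak G$-stable.

For general $t\in\bar k$ the birational morphism $\varphi$ is not constant on the line $L_t=\{Z=t\}$, the fiber $p^{-1}(t)$ is irreducible, equal to the closure $\bar L_t$ of $L_t$, and it meets $D$ only on $H$. Now $\pi(\bar L_t)$ is a complete curve, so it is not contained in the affine surface $\bar X$. So $\bar L_t$ meets $B\subset D$, necessarily on $H$. Thus $H\cap B$ is infinite and $H\subset B$. All other components of $\bar B$ lie in fibers of $p$.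

**Step 4.3 (fibers of $p$).** *We show that $\bar W$ arises from a $\mathbb P^1$-bundle by blow-ups away from $H$.* Work over $\bar k$. The fibers of $p$ are connected and the general fiber is $\mathbb P^1$, so $K\cdot F=-2$ for every fiber $F$. Let $F=\sum m_i\Theta_i$ be a reducible fiber. From $\Theta_i\cdot F=0$ and connectedness, $\Theta_i^2<0$. If $K\cdot\Theta_i<0$, adjunction gives $-2\le2p_a(\Theta_i)-2=\Theta_i^2+K\cdot\Theta_i\le-2$, so $\Theta_i$ is a $(-1)$-curve with $K\cdot\Theta_i=-1$. Since $-2=\sum m_iK\cdot\Theta_i$, the multiplicities of the $(-1)$-curves in $F$ sum to at least $2$. As $H\cdot F=1$, exactly one component meets $H$, and it has multiplicity $1$. So there is a $(-1)$-curve in $F$ disjoint from $H$. Contract it. The image of $H$ is again a section, and we repeat; the Picard number drops, so the process ends with all fibers irreducible. Such a fiber is reduced because $H\cdot F=1$, and it has $p_a=0$, so it is $\mathbb P^1$, and we have a $\mathbb P^1$-bundle. No contracted point lies on the image of $H$. Two conclusions follow.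

*First,* blowing up points on an SNC tree of smooth rational curves that is the support of a fiber gives such a tree again. So all fibers of $p$ have SNC trees as supports. $H$ meets each transversally in one point of one component, and not in a node since $H\cdot F=1$. So $H$ together with finitely many fibers is an SNC tree, and therefore **the connected subcurve $\bar B$ is an SNC tree of smooth rational curves.** This holds in $\bar V$ as well as in $\bar W$, as $\pi$ is an isomorphism near $B$.

*Second,* let $f$ be the class of a fiber. The Picard group of a $\mathbb P^1$-bundle over $\mathbb P^1$ with section $H$ is generated by $f$ and $H$. As no center lies on $H$, the pullback of $H$ is $H$. Denote by $\varepsilon_i$ the total transforms of the exceptional curves of this contraction. By (F2),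
$$\operatorname{Pic}\bar W=\langle f,H\rangle\perp\bigoplus_i\mathbb Z\varepsilon_i,\quad\varepsilon_i\cdot\varepsilon_j=-\delta_{ij},\qquad\text{so}\qquad\{f,H\}^\perp=\bigoplus_i\mathbb Z\varepsilon_i, \tag{4.1}$$
because $f^2=0$, $f\cdot H=1$, so that the form on $\langle f,H\rangle$ is non-degenerate. The classes $f$ and $H$ are $G$-invariant. (The $\varepsilon_i$ need not be permuted by $G$; we shall not need that.)

## 5. Solvable action on the boundary suffices: an even unimodular lattice in $\bigoplus\mathbb Z\varepsilon_i$

**Lemma 5.1.** Let $R=\bigoplus_{i=1}^r\mathbb Z\varepsilon_i$ with $\varepsilon_i\cdot\varepsilon_j=-\delta_{ij}$, and let $M'\subset R$ be a unimodular sublattice with $x^2$ even for all $x\in M'$. Then $M'=0$.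

*Proof.* As $M'$ is unimodular, $R=M'\perp M'^\perp$. Write $\varepsilon_i=a+b$ accordingly. Then $a^2+b^2=-1$ with integers $a^2,b^2\le0$, so one of them is $0$, and by definiteness $a=0$ or $b=0$. If $b=0$, then $\varepsilon_i\in M'$ has odd square, a contradiction. So all $\varepsilon_i$ lie in $M'^\perp$, that is, $M'=0$. $\square$

(Definiteness of $R$ with this basis matters: the lattice $-E_8$ is even, unimodular and negative definite, and the lemma says that it does not embed in any such $R$.)

**Proposition 5.2.** Let $V'$ be a completion of $X$ dominated by $W$, with boundary $B'$. If $G$ acts on the set of components of $\bar B'$ through a solvable group, then $M=0$.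

*Proof.* Let $\psi:W\to V'$ be the birational morphism, $Q=\operatorname{Pic}\bar V'$, and let $N\lhd G$ be the kernel of the action on the components of $\bar B'$.

**Step 5.3 (invariants and coinvariants for $N$).** *We transfer (3.1) from $G$ to $N$.* As $G/N$ is solvable, Lemma 3.1(2) gives $M^N=0$. The restriction of an invertible lattice to $N$ is invertible, so $M_N=0$ by Lemma 3.1(1). By (3.2), $Q^N=\mathbb Z[B']^N=\mathbb Z[B']$, with trivial $N$-action.

**Step 5.4 (orthogonal splitting).** *We split $M$ off from $Q$.* As an $N$-lattice, $M$ is a summand of some $\bigoplus\mathbb Z[N/N_i]$, and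
$$\operatorname{Ext}^1_{\mathbb Z[N]}(\mathbb Z[N/N_i],\mathbb Z)=H^1(N_i,\mathbb Z)=\operatorname{Hom}(N_i,\mathbb Z)=0 .$$
So $\operatorname{Ext}^1_{\mathbb Z[N]}(M,\mathbb Z[B'])=0$, and (1.3) splits over $\mathbb Z[N]$: $Q=\mathbb Z[B']\oplus M'$ with $M'\cong M$. For $b\in\mathbb Z[B']$ the map $M'\to\mathbb Z$, $x\mapsto x\cdot b$, is $N$-invariant since $b$ is. It factors through $M'_N=0$, so it is zero. Hence $Q=\mathbb Z[B']\perp M'$. As $Q$ is unimodular (F6), so is $M'$.

**Step 5.5 ($M'$ is even).** *The canonical class cannot see $M'$.* Since $K_{V'}\in Q^N=\mathbb Z[B']$, we have $K_{V'}\cdot x=0$ for $x\in M'$. By Riemann–Roch $x^2\equiv K_{V'}\cdot x=0\pmod2$.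

**Step 5.6 (the ruling cannot see $M'$ either).** *We embed $M'$ in $\bigoplus\mathbb Z\varepsilon_i$.* The classes $f,H\in\operatorname{Pic}\bar W$ are $G$-invariant, so $\psi_*f,\psi_*H\in Q^N=\mathbb Z[B']$. For $x\in M'$ this gives $\psi^*x\cdot f=x\cdot\psi_*f=0$ and likewise $\psi^*x\cdot H=0$. Thus $\psi^*$, which preserves intersection numbers, embeds $M'$ into $\{f,H\}^\perp=\bigoplus\mathbb Z\varepsilon_i$ by (4.1). By Lemma 5.1, $M'=0$, so $M=0$. $\square$

Task 1 is done, and $N$ was allowed to be any group. It remains to find a good completion.

## 6. Fibrations of $X$ by affine lines over $k$ suffice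

**Lemma 6.1.** If there is a dominant $k$-morphism $\rho:X\to\mathbb P^1_k$ with generic fiber $\cong\mathbb A^1_{k(\mathbb P^1)}$, then $M=0$.

*Proof.* **Step 6.2 (vertical divisors).** *We describe $M$ by fiber components.* The generic fiber of $\bar\rho$ is $\mathbb A^1$ over $\bar k(\mathbb P^1)$: its Picard group is trivial and its units are the elements of $\bar k(\mathbb P^1)^*$. So every divisor on $\bar X$ is equivalent to a vertical one, and a vertical divisor is principal if and only if it is $\operatorname{div}(\bar\rho^*h)$ for some $h\in\bar k(\mathbb P^1)^*$.

**Step 6.3 (the image).** *We show that $\rho$ is a surjection onto $\mathbb A^1_k$.* If $\bar\rho$ missed two points of $\mathbb P^1(\bar k)$, a function on $\mathbb P^1$ with zero at one and pole at the other would pull back to a non-constant unit on $\bar X$, against (1.2). Suppose $\bar\rho$ is surjective. Let $F=\bar\rho^*(t_0)$ be the fiber over a $k$-point $t_0$. Its class lies in $M^G=0$, so $F=\bar\rho^*(\operatorname{div}h)$ for some $h$. As $\bar\rho$ is surjective, $\bar\rho^*$ is injective on divisors, and $t_0=\operatorname{div}h$ has degree $0$, which is absurd. So exactly one point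 is missed; it is $\mathfrak G$-stable, hence $k$-rational, and $\rho$ is a surjection $X\to\mathbb A^1_k$.

**Step 6.4 (coinvariants).** *We use $M_G=0$ to show that every fiber is one reduced curve.* Every divisor on $\mathbb A^1_{\bar k}$ is principal. So by Step 6.2, $M=\bigoplus_{t\in\bar k}M_t$ with $M_t=\mathbb Z[F_t]/\mathbb Z(\sum_i\mu_{t,i}F_{t,i})$, where $F_t=\{F_{t,i}\}\ne\emptyset$ is the set of components of the fiber over $t$ and $\mu_{t,i}$ are their multiplicities. The group $\mathfrak G$ permutes the $M_t$. With $\mathfrak G_t$ the stabilizer of $t$, we get $0=M_{\mathfrak G}=\bigoplus(M_t)_{\mathfrak G_t}$, the sum over orbit representatives $t$. Multiplicities are constant on $\mathfrak G_t$-orbits $o\subset F_t$, so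
$$(M_t)_{\mathfrak G_t}=\mathbb Z^{\{\text{orbits }o\}}\Big/\mathbb Z\Big(\sum_o\mu_o|o|\,[o]\Big).$$
This is the quotient of a free group of rank equal to the number of orbits by one element. It vanishes only if there is one orbit and $\mu_o|o|=1$. Then $F_t$ is a single reduced component and $M_t=0$. As this holds for all $t$, $M=0$. $\square$

## 7. Chains ending in a curve of non-negative square

The next lemma recognizes the situation of Lemma 6.1 from the boundary.

**Lemma 7.1.** Let $V'$ be a completion of $X$ whose boundary $B'$ is geometrically an SNC tree of smooth rational curves, containing curves defined over $k$ that form a chain $T_1-\cdots-T_r-B_0-R$ $(r\ge0)$. Assume that $B_0,T_1,\dots,T_r$ have no other neighbors in $\bar B'$, that $T_i^2\le-2$ for all $i$, and that $B_0^2\ge0$. Then there is $\rho:X\to\mathbb P^1_k$ as in Lemma 6.1.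

*Proof.* All intersection points in the chain are $k$-rational. Below we only blow up $k$-rational points of the boundary and contract curves in the boundary, so $X$ is unchanged.

**Step 7.2 (reduction to $B_0^2=0$).** *Blowing up lowers $B_0^2$.* Blow up $B_0^2$ times the intersection point of $B_0$ with its neighbor on the $R$-side, each time renaming the exceptional curve $R$. The boundary stays an SNC tree with a chain as in the lemma, and now $B_0^2=0$. We use induction on $r$.

**Step 7.3 ($r=0$).** *The curve $B_0$ moves in a pencil.* $B_0$ is geometrically $\mathbb P^1$ and $\mathcal O_{B_0}(B_0)$ has degree $0$, so it is trivial. The sequence $0\to\mathcal O\to\mathcal O(B_0)\to\mathcal O_{B_0}\to0$ and $H^1(\mathcal O_{V'})=0$ show that $|B_0|$ is a pencil: $h^0=2$, and a section not vanishing on $B_0$ exists, so there is no base point. This gives $q:V'\to\mathbb P^1_k$ with $B_0$ the fiber over a $k$-point. Since $R\cdot B_0=1$, $R$ is a section.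

Let $C$ be the generic fiber of $q$, a regular integral projective curve over $K=k(\mathbb P^1)$, with the $K$-point $P$ given by $R$. The field $H^0(C,\mathcal O_C)\supset K$ embeds in the residue field $K$ of $P$, so it is $K$. By flatness $\chi(\mathcal O_C)=\chi(\mathcal O_{B_0})=1$, so $H^1(\mathcal O_C)=0$. So $h^0(\mathcal O_C(P))=2$, the linear system $|P|$ is base-point free, and it defines a degree-1 morphism $C\to\mathbb P^1_K$ of regular projective curves: $C\cong\mathbb P^1_K$. The components of $B'$ other than $B_0,R$ are disjoint from the fiber $B_0$, hence vertical. So $q|_X$ has generic fiber $\mathbb P^1_K\setminus\{P\}\cong\mathbb A^1_K$.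

**Step 7.4 ($r\ge1$).** *We move the square $0$ one place to the left.* Blow up $B_0\cap R$, with exceptional curve $E$. Now $B_0^2=-1$, and $B_0$ meets only $T_r$ and $E$. Contract $B_0$. The boundary is again an SNC tree; $E$ lies between $T_r$ and $R$, $E^2=-1+1=0$, and $T_r^2$ has increased by $1$. Repeat with $E$ in the role of $B_0$. After $-T_r^2$ steps in total, $T_r^2=0$. Now apply the induction hypothesis to $T_1-\cdots-T_{r-1}-T_r-E$, with $T_r$ in the role of $B_0$ and $E$ in that of $R$. $\square$

For instance, with $r=1$ and squares $T_1^2=-2$, $B_0^2=0$, $R^2=s$, two steps of 7.4 give a chain with squares $0,\,0,\,s-2$.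

## 8. The push-forward of the fiber class

We return to $(V,B)$ and $\pi$ of (1.1). The plane has a fibration by lines, $p$; the class that carries this information to $V$ is
$$\Gamma=\pi_*f\in(\operatorname{Pic}\bar V)^G=\mathbb Z[B]^G,$$
the equality being (3.2) for $N=G$. So $\Gamma$ is, uniquely, a divisor supported on the boundary. Recall that a class is *nef* if its intersection number with every curve is non-negative.

**Proposition 8.1.** Either $M=0$, or $\Gamma=\sum\gamma_iB_i$ with all $\gamma_i\ge0$, $\Gamma$ is nef, and $(K_V+B)\cdot\Gamma<0$.

*Proof.* **Step 8.2 (intersection numbers).** *We compute with $\Gamma$ via $f$.* For a curve $C$ on $\bar V$ we have $\Gamma\cdot C=f\cdot\pi^*C\ge0$, so $\Gamma$ is nef. As $\pi$ is an isomorphism near $B$, $\Gamma\cdot H=f\cdot H=1$ and $\Gamma\cdot B_i=f\cdot B_i=0$ for the other components of $\bar B$. Write $f=\pi^*\Gamma-\sum m_ie_i$; then $m_i=f\cdot e_i\ge0$, and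
$$0=f^2=\Gamma^2-\sum m_i^2. \tag{8.1}$$

**Step 8.3 (the case $\Gamma^2=0$).** *Here $p$ descends to $V$.* By (8.1) all $m_i=0$. Every $\pi$-exceptional curve is a component of some effective $e_i$ with $f\cdot e_i=0$, and $f$ is nef, so the curve has $f$-degree $0$ and lies in a fiber of $p$. The fibers of $\pi$ are connected, so $p$ is constant on them, and since $\pi_*\mathcal O_W=\mathcal O_V$, $p$ factors through a morphism $V\to\mathbb P^1_k$. Its generic fiber is a regular projective curve with function field $k(Z)(T)$, i.e. $\mathbb P^1_{k(Z)}$. The boundary $B$ consists of the section $H$ and vertical curves. So $X\to\mathbb P^1_k$ has generic fiber $\mathbb A^1$, and $M=0$ by Lemma 6.1.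

**Step 8.4 (the case $\Gamma^2>0$).** *We check the sign of the coefficients and of $(K_V+B)\cdot\Gamma$.* The components $B_i\ne H$ are linearly independent in $\operatorname{Num}\bar V$ by (1.3) and (F6), and orthogonal to $\Gamma$; by Hodge index they span a negative definite lattice. Write $\Gamma=\alpha H+n$ with $n$ supported on $B-H$. Then $\Gamma^2=\Gamma\cdot(\alpha H+n)=\alpha$, so $\alpha>0$. For $B_i\neq H$, $n\cdot B_i=\Gamma\cdot B_i-\alpha H\cdot B_i=-\alpha H\cdot B_i\le0$. So $n\ge0$ by (F7). Finally $K_W=\pi^*K_V+\sum e_i$ and $K_W\cdot f=-2$ give $K_V\cdot\Gamma=-2-\sum m_i$, and $B\cdot\Gamma=H\cdot\Gamma=1$. So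
$$(K_V+B)\cdot\Gamma=-1-\sum m_i<0. \qquad\square$$

Both cases occur. In Example 1.2 (where (3.1) holds only for $n=1$, but the class makes sense for all $n$), $\Gamma=f=F_\infty$ has square $0$. In Example 1.1, $f=\pi^*\Gamma-e$ with $\Gamma=H$ the line at infinity; $\Gamma^2=1$ and $(K_V+B)\cdot\Gamma=-3+1=-2=-1-m$ with $m=1$.

## 9. A completion with the fewest boundary components

From now on we are in the second case of Proposition 8.1. Let $\mathcal P$ be the class of pairs $(V',B')$ such that

* $V'$ is a completion of $X$ dominated by $W$, with boundary $B'=V'\setminus X$;
* $\bar B'$ is an SNC tree of smooth rational curves;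
* there is $\Gamma'=\sum\gamma_iB'_i$ with all $\gamma_i\ge0$, $\Gamma'$ nef, and $(K_{V'}+B')\cdot\Gamma'<0$.

By Section 4 and Proposition 8.1 the pair of (1.1) is in $\mathcal P$. **Choose a member of $\mathcal P$ with the minimal number of boundary components.** From now on $(V,B)$ and $\Gamma=\sum\gamma_iB_i$ denote this member and its divisor. Note that $B$ is not negative definite: $\Gamma\neq0$ and $\Gamma^2=\sum\gamma_i\Gamma\cdot B_i\ge0$.

**Claim 9.1.** If $E\subset\bar B$ is a component with $E^2=-1$ and valency $\nu\le2$, then $E$ meets a $G$-conjugate of $E$ different from $E$.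

*Proof.* Suppose not. Then the orbit $GE$ consists of pairwise disjoint $(-1)$-curves. If $\nu=0$, then $\bar B=E$, as $\bar B$ is connected, and this is negative definite, which is excluded. So $\nu\in\{1,2\}$, and the neighbors of $E$ are not conjugate to $E$. Contract the orbit over $k$ (F3): $\sigma:V\to V_1$, $B_1=\sigma(B)$. Then $V_1$ is a completion of $X$ dominated by $W$, with boundary $B_1$.

$\bar B_1$ is an SNC tree of smooth rational curves: each neighbor meets a contracted curve once and transversally, so its image is smooth; two neighbors of a contracted curve are not adjacent to each other, since $\bar B$ is a tree, and after the contraction they meet transversally in one point; and the same pair is not joined by two contracted curves, as $\bar B$ has no cycle.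

With sums over $E'\in GE$, we have $K_V=\sigma^*K_{V_1}+\sum E'$. As $B_1$ has multiplicity $\nu$ at each contracted point, $B=\sigma^*B_1+(1-\nu)\sum E'$. So
$$K_V+B=\sigma^*(K_{V_1}+B_1)+(2-\nu)\sum E'.$$
The divisor $\sigma_*\Gamma$ has non-negative coefficients and is nef, since $\sigma_*\Gamma\cdot C=\Gamma\cdot\sigma^*C\ge0$. Moreover $(K_{V_1}+B_1)\cdot\sigma_*\Gamma=(K_V+B)\cdot\Gamma-(2-\nu)\sum E'\cdot\Gamma<0$. So $(V_1,B_1)\in\mathcal P$ has fewer components, a contradiction. $\square$

## 10. Twigs, and the symmetry of a minimal boundary

We now show that $\bar B$ is so small that either its symmetry group is solvable or Lemma 7.1 applies. The inequality $(K_V+B)\cdot\Gamma<0$ yields a component with $(K_V+B)\cdot B_i<0$; since $(K_V+B)\cdot B_i=-2+\operatorname{val}(B_i)$ by adjunction, this says only that some component has valency at most $1$, which is true for every tree. To get information one first removes the end pieces of the tree that contribute trivially.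

**Definition.** An *admissible twig* is a chain $T=T_1+\dots+T_r$ $(r\ge1)$ of components of $\bar B$ with $T_1$ of valency 1, $T_2,\dots,T_r$ of valency 2, $T_i$ meeting $T_{i+1}$, all $T_i^2\le-2$, and such that $T_r$ has a neighbor outside $T$. Its *tip* is $T_1$, and $d(T)=\det(-(T_i\cdot T_j))$. For example, one $(-2)$-curve of valency 1, not all of $\bar B$, is an admissible twig with $d=2$; a chain of two $(-2)$-curves in that position has $d=3$.

**Step 10.1 (definiteness of chains).** *We bound $d(T)$ below.* Let $a_i=-T_i^2\ge2$. The leading minors $d_j$ of the tridiagonal matrix $-(T_i\cdot T_j)$ satisfy $d_0=1$, $d_1=a_1\ge2$, $d_j=a_jd_{j-1}-d_{j-2}$. So $d_j-d_{j-1}\ge d_{j-1}-d_{j-2}$, and the $d_j$ increase strictly. Hence $d(T)\ge2$, and a chain all of whose components have square $\le-2$ is negative definite. In particular $\bar B$ is not such a chain.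

**Step 10.2 (maximal twigs are separate).** *We see how twigs sit in the tree.* Each component $T_1$ of valency 1 and square $\le-2$ is an admissible twig by itself. The admissible twigs with tip $T_1$ are nested, so there is a unique maximal one, $T=T_1+\dots+T_r$. Let $C$ be the neighbor of $T_r$ outside $T$. If $C^2\le-2$, then $C$ does not have valency 2, or $T+C$ would be an admissible twig; nor valency 1, or $\bar B=T+C$ would be a chain with all squares $\le-2$. Hence
$$C^2\ge-1\quad\text{or}\quad\operatorname{val}(C)\ge3, \tag{10.1}$$
and in particular $C$ belongs to no admissible twig. Now $T$ is a connected component of $\bar B-C$. Another maximal admissible twig $T'$ is connected and does not contain $C$. So either it is disjoint from $T$ and not adjacent to it, or it is contained in $T$. In the latter case its tip, having valency 1, is $T_1$, and $T'=T$ by maximality.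

Let $\mathcal B_1$ be the set of components of $\bar B$ in no maximal admissible twig; it is $G$-stable. It is non-empty: if there is a twig, it contains $C$; if not, it is everything. It is connected, since it arises from the tree by successively removing end components. Each maximal twig is attached, through $T_r$, to exactly one element of $\mathcal B_1$. We note:

(10.2) *If $B_0\in\mathcal B_1$ has valency 1, or has valency 2 and is adjacent to a maximal admissible twig, then $B_0^2\ge-1$.*

In the first case $B_0$ would otherwise be a tip; in the second use (10.1).

**Step 10.3 (correcting $K_V+B$ along the twigs).** *We make the twig components have degree $0$.* For a maximal twig $T$ let $\operatorname{Bk}(T)=\sum c_iT_i$ be the $\mathbb Q$-divisor with $\operatorname{Bk}(T)\cdot T_1=-1$ and $\operatorname{Bk}(T)\cdot T_i=0$ for $i\ge2$. It exists by Step 10.1, and $\operatorname{Bk}(T)\ge0$ by (F7). The vector $(c_i)$ solves the linear system with matrix $-(T_i\cdot T_j)$ and right side $(1,0,\dots,0)$. By Cramer's rule $c_r=1/d(T)$: deleting row $1$ and column $r$ of the matrix leaves a triangular matrix with diagonal entries $-1$, of determinant $(-1)^{r-1}$,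 and the cofactor sign is $(-1)^{r+1}$. (For two $(-2)$-curves: $2c_1-c_2=1$, $-c_1+2c_2=0$, so $c_1=\frac23$, $c_2=\frac13$.) Put
$$\operatorname{Bk}=\sum_T\operatorname{Bk}(T),\qquad\Delta=K_V+B-\operatorname{Bk}.$$
As $(K_V+B)\cdot B_i=-2+\operatorname{val}(B_i)$ and different maximal twigs are not adjacent, $\Delta\cdot T_1=-1+1=0$ and $\Delta\cdot T_i=0-0=0$ for $i\ge2$. For $B_0\in\mathcal B_1$ with $n$ neighbors in $\mathcal B_1$ and $w$ adjacent maximal twigs, of determinants $d_1,\dots,d_w$,
$$\Delta\cdot B_0=-2+n+\sum_{j=1}^w\Big(1-\frac1{d_j}\Big). \tag{10.3}$$

**Step 10.4 (a negative component).** *Here the nef class enters.* As $\Gamma$ is nef and $\operatorname{Bk}\ge0$,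
$$\sum\gamma_i\,\Delta\cdot B_i=\Delta\cdot\Gamma\le(K_V+B)\cdot\Gamma<0 .$$
Since $\gamma_i\ge0$ and $\Delta$ vanishes on twig components, there is $B_0\in\mathcal B_1$ with $\Delta\cdot B_0<0$. In (10.3) each $1-1/d_j$ is at least $\frac12$. So either $n=0$ and $w\le3$, or $n=1$ and $w\le1$.

**Step 10.5 (the case $n=0$).** *The boundary is a star with at most three arms.* As $\mathcal B_1$ is connected, $\mathcal B_1=\{B_0\}$, and $\bar B$ is $B_0$ with at most three twigs attached. The group $G$ preserves intersection numbers, so it fixes $B_0$ and permutes the twigs. An automorphism mapping each twig to itself fixes every component. So $G$ acts on the components of $\bar B$ through a subgroup of $S_3$, which is solvable, and $M=0$ by Proposition 5.2.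

**Step 10.6 (the case $n=1$, $w\le1$).** *The component $B_0$ is near an end of the tree, and we look at its conjugates.* Here $\operatorname{val}(B_0)=1+w\le2$, and $B_0^2\ge-1$ by (10.2). Every conjugate of $B_0$ lies in $\mathcal B_1$ and has the same $n$ and $w$.

*$B_0$ meets a conjugate $B_0'\ne B_0$.* Each of the two is the only neighbor of the other in $\mathcal B_1$, and $\mathcal B_1$ is connected, so $\mathcal B_1=\{B_0,B_0'\}$. So $\bar B$ is a chain, $G$ acts on its components through a group of order at most $2$, and $M=0$ by Proposition 5.2. By Claim 9.1 this case always occurs when $B_0^2=-1$. So in the two remaining cases $B_0^2\ge0$.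

*$B_0^2\ge0$ and $B_0$ has a conjugate $B_0'\ne B_0$ disjoint from it.* If $B_0^2>0$, then $B_0'^2=B_0^2>0$ with $B_0'\in B_0^\perp$, against (F5). So $B_0^2=B_0'^2=B_0\cdot B_0'=0$, and by (F5) the two classes are proportional. This contradicts the injectivity of $\mathbb Z[B]\to\operatorname{Pic}\bar V=\operatorname{Num}\bar V$. So this case does not occur.

*$B_0^2\ge0$ and $B_0$ is $G$-fixed.* Then its only neighbor $R$ in $\mathcal B_1$ is $G$-fixed, and so are the adjacent maximal twig $T=T_1+\dots+T_r$ (if $w=1$; put $r=0$ if $w=0$) and every component of $T$. These curves are therefore defined over $k$, and their intersection points are $k$-rational. They form a chain $T_1-\cdots-T_r-B_0-R$ in which $B_0$ and the $T_i$ have no other neighbors in $\bar B$, and $T_i^2\le-2$. Lemma 7.1 gives a morphism $\rho:X\to\mathbb P^1_k$ with generic fiber $\mathbb A^1$, and Lemma 6.1 gives $M=0$.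

Every $B_0$ with $n=1$ falls under one of these three headings. So $M=0$ in all cases, which proves Proposition 2.2, and with it Theorems 1 and 2. $\blacksquare$
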